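# Polynomially many rotated pyjama sets cover the plane

## 1. Counting by density, and three families of rotations

For $0<\varepsilon<1/2$ the *pyjama set* is the union of vertical stripes
$$P_\varepsilon=\{(x,y)\in\mathbf R^2:\ \mathrm{dist}(x,\mathbf Z)\le\varepsilon\}.$$
Let $R_\theta$ be the rotation of the plane about the origin by the angle $\theta$, and let $N(\varepsilon)$ be the least $N$ for which some $N$ rotated copies $R_{\theta_1}P_\varepsilon,\dots,R_{\theta_N}P_\varepsilon$ cover the plane. That $N(\varepsilon)$ is finite for every $\varepsilon$ is a theorem of Manners, which solved the "pyjama problem". The question of this lecture is taken from "100 Open Problems": are $\varepsilon^{-C}$ rotations enough, for an absolute constant $C$ and all small $\varepsilon$?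

Here is the first guess. Each copy occupies a proportion $2\varepsilon$ of any large disc, so at least $1/(2\varepsilon)$ copies are needed. If different copies behave like independent events, then $N$ copies leave a proportion $(1-2\varepsilon)^N$ uncovered, and a few multiples of $\varepsilon^{-1}\log(1/\varepsilon)$ copies leave very little. So one guesses that the answer is yes. That answer is correct, but the reasoning is not, as simple cases show.

We identify $\mathbf R^2$ with $\mathbf C$. For $u=e^{i\theta}$ the point $z$ lies in $R_\theta P_\varepsilon$ exactly when $\mathrm{Re}(z\bar u)$ is within $\varepsilon$ of an integer. We say that $u$ *catches* $z$.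

**Test 1: at most three copies.** Take two copies, $u_1$ and $u_2$. If $u_2=\pm u_1$ the two copies coincide. Otherwise $z\mapsto(\mathrm{Re}(z\bar u_1),\mathrm{Re}(z\bar u_2))$ is a linear bijection $\mathbf R^2\to\mathbf R^2$, so some $z$ has both values equal to $\frac12$ and is caught by neither. Hence $N(\varepsilon)\ge3$ for every $\varepsilon<\frac12$. Now take $1,\zeta,\zeta^2$ with $\zeta=e^{2\pi i/3}$, and let $\varepsilon\ge\frac13$. The three values $\mathrm{Re}(z),\mathrm{Re}(z\bar\zeta),\mathrm{Re}(z\bar\zeta^2)$ sum to $0$. If none of them is caught, then modulo $1$ each has a representative in the open interval $(\frac13,\frac23)$. These representatives sum to a number strictly between $1$ and $2$, which is not an integer, a contradiction. So $N(\varepsilon)=3$ for $\frac13\le\varepsilon<\frac12$. The three copies work because of an integer relation, $1+\zeta+\zeta^2=0$.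

**Test 2: random angles.** Let $u_1,\dots,u_N\in S^1$ be linearly independent over $\mathbf Q$. For an integer vector $k\ne0$ we have $\sum_jk_j\mathrm{Re}(z\bar u_j)=\mathrm{Re}(z\,\overline{\textstyle\sum_jk_ju_j})$ with $\sum_j k_ju_j\neq0$. By Kronecker's theorem, the point $(\mathrm{Re}(z\bar u_1),\dots,\mathrm{Re}(z\bar u_N))$, read modulo $1$, is equidistributed in $(\mathbf R/\mathbf Z)^N$ as $z$ ranges over large discs. So the uncovered proportion is exactly $(1-2\varepsilon)^N>0$: the independence heuristic is literally true, and these copies never cover the plane, however many are used. Independent random angles are of this kind with probability $1$, because in a nontrivial relation $\sum_j k_ju_j=0$ one of the $u_j$ is determined by the others. Without integer relations among the rotations there is no covering.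

**Test 3: rational rotations.** The points of $S^1$ with rational coordinates satisfy many integer relations. Let $U\subset S^1\cap\mathbf Q(i)$ be finite. Write $u\in U$ as $(a+bi)/D$ with $\gcd(a,b,D)=1$ and $a^2+b^2=D^2$. If $D$ were even, then $a^2+b^2\equiv0\bmod4$ would force $a,b$ to be even, a contradiction; so $D$ is odd. Passing to the least common multiple we may use one odd $D$ for all of $U$. Then $a^2+b^2=D^2$ is odd, so $a+b$ is odd. Put $z=\frac D2(1+i)$. Then
$$\mathrm{Re}(z\bar u)=\tfrac12\mathrm{Re}\big((1+i)(a-bi)\big)=\tfrac{a+b}2\in\tfrac12+\mathbf Z\qquad\text{for all }u\in U .$$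
So a finite set of rational rotations never covers the plane, for any $\varepsilon<\frac12$. The obstruction is a character of order $2$.

**Test 4: one irrational relation.** Let $u_*=\frac14(1+i\sqrt{15})\in S^1$, so that $2(u_*+\bar u_*)=1$. If $f(u)=\mathrm{Re}(\bar zu)$ takes only the values $0,\frac12$ modulo $1$ at $u_*$ and $\bar u_*$, then $f(1)=2f(u_*)+2f(\bar u_*)=0$ modulo $1$ and $z$ is caught by $1$. So the relation $a(u_*+\bar u_*)=1$ with $a=2$ rules out the value $\frac12$ at all three points.

The proof combines Tests 3 and 4: many rational rotations, chosen at random, and one irrational rotation $u_*$ with $a(u_*+\bar u_*)=1$ for a huge integer $a$.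

## 2. Homomorphisms from $\mathbf C$ to $\mathbf T$

Write $\mathbf T=\mathbf R/\mathbf Z$, $e(x)=e^{2\pi ix}$, $\|x\|=\mathrm{dist}(x,\mathbf Z)$ and $S^1=\{u\in\mathbf C:|u|=1\}$. Real numbers are read modulo $1$ when they are regarded as elements of $\mathbf T$. Expectation and probability are denoted $\mathbf E$ and $\Pr$.

**Theorem 1.** For all sufficiently small $\varepsilon>0$ there is a finite set $\mathcal U\subset S^1$ with $|\mathcal U|\le\varepsilon^{-5\cdot10^5}$ such that for every (not necessarily continuous) homomorphism $f:\mathbf C\to\mathbf T$ there is $u\in\mathcal U$ with $\|f(u)\|\le\varepsilon$. Consequently $N(\varepsilon)\le\varepsilon^{-5\cdot10^5}$ for all sufficiently small $\varepsilon$.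

For the consequence, apply the first part to $f(u)=\mathrm{Re}(\bar zu)=\mathrm{Re}(z\bar u)$: some $u\in\mathcal U$ catches $z$. So the answer to the question is yes. An example of a homomorphism that does not come from a point $z$: choose a $\mathbf Q$-linear map $h:\mathbf C\to\mathbf Q$ with $h(1)=1$, and let $f=h$ modulo $1$. Its image lies in $\mathbf Q/\mathbf Z$ and is not $0$, whereas a map $\mathrm{Re}(\omega\,\cdot)$ has image $0$ or $\mathbf T$.

**Corollary 2.** (a) There is an absolute $C'$ with $\frac1{2\varepsilon}\le N(\varepsilon)\le\varepsilon^{-C'}$ for all $0<\varepsilon<\frac12$. (b) For $d\ge2$, $\mathbf R^d$ is covered by at most $N(\varepsilon)$ rotated copies of $\{x\in\mathbf R^d:\mathrm{dist}(x_1,\mathbf Z)\le\varepsilon\}$.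

*Proof.* (a) The lower bound is the density count: each copy has asymptotic density $2\varepsilon$ in large discs, so a covering needs $2\varepsilon N\ge1$. For the upper bound let Theorem 1 hold for $\varepsilon\le\varepsilon_0$, where $\varepsilon_0<\frac12$. Since $N$ is nonincreasing, for $\varepsilon\in[\varepsilon_0,\frac12)$ we have $N(\varepsilon)\le N(\varepsilon_0)\le\varepsilon_0^{-5\cdot10^5}\le2^{C'}\le\varepsilon^{-C'}$ for a suitable $C'\ge5\cdot10^5$; for $\varepsilon\le\varepsilon_0$ the bound is immediate. (b) Use rotations in the $(x_1,x_2)$-plane that fix the other coordinates; membership then depends only on $(x_1,x_2)$. $\square$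

The exponent is what the argument gives. It is not optimized, and its true value is not determined here.

**Definition.** For a homomorphism $f:\mathbf C\to\mathbf T$ and $\gamma\in\mathbf C$ put $f_\gamma(y)=f(\gamma y)$, again a homomorphism. We say that $f$ *avoids* $U\subset S^1$ if $\|f(u)\|>\varepsilon$ for all $u\in U$.

For example, $f_\gamma$ avoids $U$ if and only if $f$ avoids $\gamma U$ (for $\gamma\in S^1$). So a hypothesis on $f$ can be turned into the same hypothesis on all the $f_\gamma$ with $\gamma$ in a finite set, at the price of multiplying $|U|$ by the size of that set. This is used constantly.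

The only outside input is the prime number theorem for the progression $1\bmod 4$, in this form: for all large $x$ there are at least $x^{0.99}$ primes $r\equiv1\bmod4$ with $r\le x$, and at least one such prime lies in $[x,2x]$. From arithmetic we use unique factorization in $\mathbf Z[i]$. A prime $r\equiv1\bmod4$ splits as $\varpi\bar\varpi$ with $\varpi,\bar\varpi$ not associate; a prime $r\equiv3\bmod4$ is inert. For $x>0$ let $\mathcal Q_x$ contain one Gaussian prime above each rational prime $r\equiv1\bmod4$, $r\le x$. So $|\mathcal Q_x|\ge x^{0.99}$ for large $x$. We record: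

(U) *If $x,x'$ are products of elements of some $\mathcal Q_{x_0}$ and $x/\bar x=x'/\bar x'$, then $x$ and $x'$ have the same factors with the same multiplicities.* Indeed $x\bar x'=x'\bar x$, and no element of $\mathcal Q_{x_0}$ is associate to a conjugate of an element of $\mathcal Q_{x_0}$. So the exponent of $\varpi\in\mathcal Q_{x_0}$ is its multiplicity in $x$ on the left and its multiplicity in $x'$ on the right.

## 3. Characters of lattices, and the price of random sampling

**Duality.** Let $I=\alpha\mathbf Z[i]$ with $\alpha\ne0$. A homomorphism $I\to\mathbf T$ is determined by its values at $\alpha$ and $i\alpha$, which are arbitrary. The map $y\mapsto\mathrm{Re}(\omega y)$ takes there the values $\mathrm{Re}(\omega\alpha)$ and $-\mathrm{Im}(\omega\alpha)$. Hence every homomorphism $I\to\mathbf T$ is $y\mapsto\mathrm{Re}(\omega y)$, with $\omega\in\mathbf C$ unique modulo $I^*:=\alpha^{-1}\mathbf Z[i]$. Since nonzero elements of $I^*$ have modulus at least $|\alpha|^{-1}$: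
$$\text{if }\mathrm{Re}(\omega y)\in\mathbf Z\text{ for all }y\in\alpha\mathbf Z[i]\text{ and }|\omega|<|\alpha|^{-1},\text{ then }\omega=0.\tag{1}$$

For example, on $I=\frac1D\mathbf Z[i]$ with $D$ odd, the homomorphism $\frac{a+bi}D\mapsto\frac{a+b}2$ of Test 3 has order $2$. It is also $\mathrm{Re}(\omega\,\cdot)$ with $\omega=\frac D2(1-i)$, a frequency as large as the covering radius of the dual lattice $D\mathbf Z[i]$. So on one lattice the words "linear" and "torsion" mean nothing by themselves. A decomposition $f=\mathrm{Re}(\omega\,\cdot)+\tau$ with $\tau$ torsion becomes meaningful when $|\omega|$ and the order of $\tau$ are small compared with $I^*$; then (1) makes $\omega$ unique.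

**Lemma 3.** Let $H=\lceil2\varepsilon^{-2}\rceil$ and $\delta_0=1/(4H)$. If $\xi$ is a $\mathbf T$-valued random variable with $|\mathbf E\,e(h\xi)|\le\delta_0$ for all $1\le h<H$, then $\Pr(\|\xi\|\le\varepsilon/2)\ge1/(4H)$.

*Proof.* Let $F_H(x)=\sum_{|h|<H}(1-\frac{|h|}H)e(hx)=\frac1H\big(\frac{\sin\pi Hx}{\sin\pi x}\big)^2$. The coefficients with $h\ne0$ sum to $H-1$, so $\mathbf E F_H(\xi)\ge1-(H-1)\delta_0\ge\frac34$. Also $0\le F_H\le H$. As $|\sin\pi x|\ge2\|x\|$, for $\|x\|>\varepsilon/2$ we have $F_H(x)\le\frac1{4H\|x\|^2}\le\frac1{H\varepsilon^2}\le\frac12$. So $\frac34\le H\Pr(\|\xi\|\le\varepsilon/2)+\frac12$. $\square$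

**Lemma 4 (sampling).** Let $\mu$ be a probability measure on a finite set $E\subset S^1$, let $0<\kappa<1$, let $A\subset\mathbf C$ have an $\frac\varepsilon4$-net of $n_0$ points, and let $\mathcal T$ be a finite nonempty set of functions $E\to\mathbf T$. Let $l>\kappa^{-1}\log(n_0|\mathcal T|)$ be an integer. Then there is $U\subset E$ with $|U|\le l$ such that whenever $\omega\in A$ and $\chi\in\mathcal T$ satisfy $\mu(\|\mathrm{Re}(\omega u)+\chi(u)\|\le\frac\varepsilon2)\ge\kappa$, there is $u\in U$ with $\|\mathrm{Re}(\omega u)+\chi(u)\|\le\varepsilon$.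

*Proof.* Call a pair ($\omega'$ a net point, $\chi\in\mathcal T$) rich if $\mu(\|\mathrm{Re}(\omega'u)+\chi(u)\|\le\frac{3\varepsilon}4)\ge\kappa$. For a rich pair, an i.i.d. sample of size $l$ from $\mu$ contains no $u$ with $\|\mathrm{Re}(\omega'u)+\chi(u)\|\le\frac{3\varepsilon}4$ with probability at most $(1-\kappa)^l\le e^{-\kappa l}$. As $n_0|\mathcal T|e^{-\kappa l}<1$, some sample $U$ works for all rich pairs. Given $(\omega,\chi)$ as in the lemma, take a net point $\omega'$ with $|\omega-\omega'|\le\frac\varepsilon4$. For $|u|=1$ the numbers $\mathrm{Re}(\omega u)$ and $\mathrm{Re}(\omega'u)$ differ by at most $\frac\varepsilon4$. So $(\omega',\chi)$ is rich, and the $u\in U$ found for it has $\|\mathrm{Re}(\omega u)+\chi(u)\|\le\frac{3\varepsilon}4+\frac\varepsilon4=\varepsilon$. $\square$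

**Sampling alone.** Here is a sensible first approach. Choose a measure $\mu$ on $S^1\cap R^{-1}\mathbf Z[i]$ for some integer $R$. On $R^{-1}\mathbf Z[i]$ every $f$ is $\mathrm{Re}(\omega\,\cdot)$ with $\omega\in[0,R)^2$, so a net of about $(R/\varepsilon)^2$ frequencies represents all homomorphisms. If every $f$ had $\mu(\|f(u)\|\le\varepsilon/2)\ge\kappa$ with $\kappa$ a power of $\varepsilon$, Lemma 4 would finish with about $\kappa^{-1}\log(R/\varepsilon)$ rotations. This is affordable even when $\log R$ is a power of $1/\varepsilon$. The approach stops at Test 3: for every rational $\mu$ there is an $f$ that equals $\frac12$ on the whole support. What sampling does give is that a function avoiding a small set has $\mu(\|f(u)\|\le\varepsilon/2)<\kappa$. The plan is to show that such functions are very special.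

The three stages are these. In Section 5, a function that avoids a small set is, on a fine lattice, real-linear plus torsion of bounded order. In Section 6, a relation $a(u_*+\bar u_*)=1$ with $a$ divisible by all small prime powers removes the torsion at small primes. In Section 8, functions $\mathrm{Re}(\omega\gamma)+\chi(\gamma)$, where the order of $\chi$ has only large prime factors, do come near $0$ often, so sampling works for them. Section 7 is the bridge between the last two.

## 4. The parameters, in order of choice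

From here on $\varepsilon$ is sufficiently small, and $H,\delta_0$ are as in Lemma 3. In order:

* $s=128H^3$; $p\equiv1\bmod4$ is a prime in $[(2s)^{100},2(2s)^{100}]$; $p=\pi\bar\pi$ in $\mathbf Z[i]$; $u_0=\pi/\bar\pi$.
* $W=\{\frac{1+ki}{1-ki}:0\le k<p,\ p\nmid1+k^2\}$ and $R_0=\prod_{0\le k<p,\,p\nmid1+k^2}(1+k^2)$. So $p\nmid R_0$, and $\log R_0\le2p\log p$.
* $J=400p$; $M=R_0^{-1}\mathbf Z[i]$; $I_j=\bar\pi^{-j}M$ for $j\ge0$.
* $P_0=(80H^2R_0)^2(2s)^Jp^{J/100}$; $B=\lceil(\log P_0)^4\rceil$; $\nu$ is the least integer with $B^{0.6\nu}>2P_0$; $P=2B^\nu$; $\Lambda=\log P$.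
* $X=\lceil\Lambda^{26}\rceil$, $Y_1=X^7$, $Y=X^{20}$, $Z=\lceil2Y_1/\varepsilon\rceil$, $t=\lceil5\Lambda/\log X\rceil$.
* $a=\prod_{r\le Y\text{ prime}}r^{\lfloor\log P/\log r\rfloor}$; $K$ is the least integer with $p^{K/2}>3aYP^7$; $L=I_{J+K}$; $u_*=e^{i\theta_*}$ with $2\cos\theta_*=1/a$, so $a(u_*+\bar u_*)=1$.

Their roles: $P$ bounds both the frequencies and the orders of torsion that appear; $\Lambda=\log P$ is a power of $1/\varepsilon$; "small" primes are those up to $Y$; the exponent in $a$ is chosen so that every power of a prime $r\le Y$ that is at most $P$ divides $a$. On a first hearing one may skip to Section 5 and return for the inequalities.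

**Sizes of $H$ and $p$.** $H\le3\varepsilon^{-2}$. Since $2s=256H^3\ge\varepsilon^{-6}$ and $2s\le256\cdot27\,\varepsilon^{-6}$,
$$\varepsilon^{-600}\le p\le2(256\cdot27\,\varepsilon^{-6})^{100}\le\varepsilon^{-601}.\tag{2}$$

**Size of $P$ against $p^J$.** As $80H^2\le p$, we have $2\log(80H^2R_0)\le2\log p+4p\log p\le5p\log p=\frac J{80}\log p$. Also $2s\le p^{1/100}$. Hence $\log P_0\le(0.0125+0.01+0.01)J\log p=0.0325\,J\log p$. By minimality of $\nu$, $B^{0.6(\nu-1)}\le2P_0$, so $B^\nu\le B(2P_0)^{5/3}$ and $P\le2B(2P_0)^{5/3}\le P_0^2$, because $B$ is only a power of $\log P_0$. Therefore $\log(2P^3)\le\log2+0.195\,J\log p$, and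
$$2P^3<p^{(J-1)/2}.\tag{3}$$

**Size of $\Lambda$.** $P\ge B^{0.6\nu}>2P_0>2H$. Moreover $\Lambda\ge\log P_0\ge\frac J{100}\log p\ge4p$ and $\Lambda\le2\cdot0.0325\,J\log p=26p\log p$. By (2), and since the middle bound in (2) is a constant times $\varepsilon^{-600}$,
$$2H<P,\qquad 4p\le\Lambda,\qquad\varepsilon^{-600}\le\Lambda\le\varepsilon^{-602}.\tag{4}$$

**$B$ and $\nu$.** $B\le2\Lambda^4$, as $P_0\le P$. From $B^{0.6(\nu-1)}\le2P_0$ and $\log P_0\le B^{1/4}$,
$$\nu\le1+\frac{\log(2P_0)}{0.6\log B}\le B^{0.25}.\tag{5}$$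

**$X$, $t$, $Z$, $Y$.** We have
$$X^t\ge P^5,\qquad t\le\Lambda\le X^{1/26}\le X^{0.04},\qquad2Z^2\le18X^{14}\varepsilon^{-2}\le Y,\qquad H\le Y.\tag{6}$$

## 5. A chain of lattices: linear up to bounded torsion

**Proposition 5.** There is $U_1\subset S^1$ with $|U_1|\le\varepsilon^{-2412}$ such that for every homomorphism $f:\mathbf C\to\mathbf T$ avoiding $U_1$ there are $\omega\in\mathbf C$, $|\omega|\le P$, and an integer $1\le n\le P$ with $n\,(f(y)-\mathrm{Re}(\omega y))=0$ in $\mathbf T$ for all $y\in I_J$.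

The mechanism is as follows. The lattices $I_0\subset I_1\subset\dots\subset I_J$ grow by index $p$ at each step, so a character has $p$ ways to extend from $I_{j-1}$ to $I_j$. At step $j$ we look at the values on the $p-2$ points $u_0^jw$, $w\in W$. For all but a few of the $p$ extensions these values are well spread and come near $0$. So a function that seldom comes near $0$ is forced, at almost every level, into one of few extensions. There are few such functions up to a small perturbation. But each $f_v$, for $v$ in a set $V$ of rational rotations, is such a function. If $V$ is larger than the number of possibilities, two of the $f_v$ nearly agree. That is an equation for $f$.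

**Step 1: the points $u_0^jw$ have distinct residues.** The purpose is to see level $j$ through an injection into $\mathbf F_p$. Each $w=\frac{(1+ki)^2}{1+k^2}\in W$ lies in $M$. Let $\mathrm{red}:M\to\mathbf Z[i]/\bar\pi=\mathbf F_p$ be reduction, which makes sense because $p\nmid R_0$; its kernel is $\bar\pi M$. For $w,w'$ coming from $k\ne k'$,
$$w-w'=\frac{(1+ki)(1-k'i)-(1+k'i)(1-ki)}{(1-ki)(1-k'i)}=\frac{2i(k-k')}{(1-ki)(1-k'i)} .$$
So $(1-ki)(1-k'i)(w-w')=2i(k-k')$. This is not in $\bar\pi\mathbf Z[i]$, since $p$ is odd and $0<|k-k'|<p$; and $\bar\pi M\cap\mathbf Z[i]=\bar\pi\mathbf Z[i]$. Hence $w-w'\notin\bar\pi M$, so $\mathrm{red}$ is injective on $W$. Exactly two residues $k$ satisfy $p\mid1+k^2$, so $|W|=p-2$. Define $\varphi_j:I_j\to\mathbf F_p$ by $\varphi_j(\bar\pi^{-j}x)=\mathrm{red}(x)$, $x\in M$; it is surjective with kernel $I_{j-1}$ (for $j\ge1$). Finally $u_0^jw=\bar\pi^{-j}\pi^jw\in I_j$, and $\varphi_j(u_0^jw)=\mathrm{red}(\pi)^j\,\mathrm{red}(w)$ takes distinct values for distinct $w$, because $\mathrm{red}(\pi)\ne0$.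

A miniature, with $p=5$ (much smaller than the actual $p$): $\pi=2+i$, $u_0=\frac{2+i}{2-i}=\frac{3+4i}5$. The residues $k=2,3$ are excluded, and $k=0,1,4$ give $W=\{1,\ i,\ \frac{-15+8i}{17}\}$, $R_0=34$. Modulo $2-i$ we have $i\equiv2$, so the residues are $1$, $2$ and $\frac{-15+16}{17}=\frac1{2}=3$ in $\mathbf F_5$: three distinct values.

**Step 2: bad levels are rarely possible.** For $g\in\mathrm{Hom}(I_J,\mathbf T)$ and $1\le j\le J$, call level $j$ *$\eta$-bad* for $g$ if $|\mathbf E_{w\in W}e(hg(u_0^jw))|>\eta$ for some $1\le h<H$, where $w$ is uniform in $W$. For instance $g=0$ is bad at every level when $\eta<1$. On the other hand, if $g|_{I_1}=\frac1p\varphi_1$, then for each $1\le h<H<p$ the numbers $h\varphi_1(u_0w)$ run over $\mathbf F_p$ with two elements missing, so the expectation has modulus at most $\frac2{p-2}$, and level $1$ is not $\eta$-bad if $\eta\ge\frac2{p-2}$.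

**Lemma 6.** Let $\omega_c\in\mathbf C$ and $S\subset\{1,\dots,J\}$ with $|S|\ge\frac{99}{100}J$. The number of $\tau\in\mathrm{Hom}(I_J/M,\mathbf T)$ such that all levels in $S$ are $\frac{\delta_0}2$-bad for $\mathrm{Re}(\omega_c\,\cdot)+\tau$ is at most $s^Jp^{J/100}$.

*Proof.* Count successively the restrictions $\tau|_{I_j}$, starting from $\tau|_{I_0}=0$. Given $\tau|_{I_{j-1}}$, any two extensions to $I_j$ differ by a character of $I_j/I_{j-1}$. So the extensions are $\tau_*+\frac cp\varphi_j$, $c\in\mathbf F_p$, with $\tau_*$ one fixed extension. Whether level $j$ is bad depends only on $\tau|_{I_j}$. Let $1\le h<H<p$ and let $a_w$ be unimodular. Expanding the square and summing over $c$, only pairs with $\varphi_j(u_0^jw)=\varphi_j(u_0^jw')$, that is $w=w'$, survive: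
$$\sum_{c\in\mathbf F_p}\Big|\mathbf E_w\,a_w\,e\big(hc\,\varphi_j(u_0^jw)/p\big)\Big|^2=\frac p{|W|}\le2 .$$
Use this with $a_w=e(h(\mathrm{Re}(\omega_cu_0^jw)+\tau_*(u_0^jw)))$. For each $h$, at most $2\cdot4\delta_0^{-2}$ values of $c$ make the modulus exceed $\frac{\delta_0}2$. So if $j\in S$ there are at most $H\cdot8\delta_0^{-2}=128H^3=s$ admissible extensions. If $j\notin S$ there are $p$. As there are at most $J/100$ levels outside $S$, the total is at most $s^Jp^{J/100}$. $\square$

**Step 3: few classes.** The purpose is to turn Lemma 6 into a finite count that includes the frequency on $M$. Given $g\in\mathrm{Hom}(I_J,\mathbf T)$, write $g|_M=\mathrm{Re}(\omega\,\cdot)$ with $\omega\in[0,R_0)^2$, possible since $M^*=R_0\mathbf Z[i]$. Then $g=\mathrm{Re}(\omega\,\cdot)+\tau$ on $I_J$ with $\tau\in\mathrm{Hom}(I_J/M,\mathbf T)$. Divide $[0,R_0)^2$ into $(80H^2R_0)^2$ square cells of side $\frac1{80H^2}$. The *class* of $g$ is the pair (cell of $\omega$, $\tau$). If $g,g'$ have the same class, then $g-g'=\mathrm{Re}(\beta\,\cdot)$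 on $I_J$ with $|\beta|\le\frac{\sqrt2}{80H^2}\le1$.

Replacing $\omega$ by the center $\omega_c$ of its cell changes each $e(hg(u))$ with $|u|=1$, $h<H$, by at most $2\pi H\cdot\frac{\sqrt2}{160H^2}<\frac1{8H}=\frac{\delta_0}2$. So the $\delta_0$-bad levels of $g$ are $\frac{\delta_0}2$-bad for $\mathrm{Re}(\omega_c\,\cdot)+\tau$. Take a union over the cells and over the at most $2^J$ sets $S$ of bad levels, and use Lemma 6:
$$\text{the }g\text{ with at least }\tfrac{99}{100}J\text{ levels that are }\delta_0\text{-bad lie in at most }P_0\text{ classes.}\tag{7}$$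

**Step 4: more rotations than classes.** Let $V=\{x/\bar x:\ x\text{ a product of }\nu\text{ distinct elements of }\mathcal Q_B\}$. By (U), distinct subsets give distinct $x/\bar x$. As $|\mathcal Q_B|\ge B^{0.9}$ and $\nu\le B^{0.25}$ by (5),
$$|V|=\binom{|\mathcal Q_B|}\nu\ge\Big(\frac{|\mathcal Q_B|}\nu\Big)^\nu\ge B^{0.6\nu}>2P_0 .$$
Note that $|x|^2\le B^\nu$ for all these $x$.

**Step 5: the sample $U_1$.** We want: avoiding $U_1$ implies that $f$ seldom comes near $0$ on the points $vu_0^jw$. Let $\mu$ be the law of $vu_0^jw$ with $v\in V$, $1\le j\le J$, $w\in W$ independent and uniform. Since $x/\bar x=x^2/|x|^2$ and $u_0^j=\pi^{2j}/p^j$, $\mu$ is supported in $\mathcal G=R_1^{-1}\mathbf Z[i]$ with $R_1=p^JR_0\prod_{r\le B,\,r\equiv1(4)}r$ (product over primes). Here $\log R_1\le402p\log p+B\log B\le\varepsilon^{-2409}$, because $B\le2\Lambda^4\le2\varepsilon^{-2408}$. Let $\kappa=\frac1{800H}$. On $\mathcal G$ every $f$ is $\mathrm{Re}(\omega\,\cdot)$ with $\omega\in[0,R_1)^2$, and this square has an $\frac\varepsilon4$-net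 with at most $(8R_1/\varepsilon)^2$ points. Apply Lemma 4 with $A=[0,R_1)^2$, $\mathcal T=\{0\}$ and $l=\lceil2\kappa^{-1}\log(8R_1/\varepsilon)\rceil+1$. It gives $U_1$ with $|U_1|\le l\le\varepsilon^{-2412}$ (as $\kappa^{-1}=800H\le2400\varepsilon^{-2}$) such that
$$f\text{ avoids }U_1\ \Longrightarrow\ \mu(\|f(u)\|\le\tfrac\varepsilon2)<\kappa .\tag{8}$$

**Step 6: the pigeonhole.** Let $f$ avoid $U_1$. By (8), $\mathbf E_v\mathbf E_j\Pr_w(\|f(vu_0^jw)\|\le\frac\varepsilon2)<\kappa$. By Markov's inequality, for more than half of the $v\in V$ the inner average over $j$ is $<2\kappa$. For such $v$, all but a fraction $<8H\kappa=\frac1{100}$ of the $j$ satisfy $\Pr_w(\|f_v(u_0^jw)\|\le\frac\varepsilon2)<\frac1{4H}$. By Lemma 3 those levels are $\delta_0$-bad for $f_v|_{I_J}$. Since $|V|/2>P_0$, by (7) there are two distinct $v=x/\bar x$, $v'=x'/\bar x'$ for which $f_v|_{I_J}$ and $f_{v'}|_{I_J}$ lie in one class. With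
$$b=v-v'=\frac{x\bar x'-x'\bar x}{\bar x\bar x'}=\frac{2i\,\mathrm{Im}(x\bar x')}{\bar x\bar x'}\ne0$$
this says $f(by)=\mathrm{Re}(\beta y)$ for $y\in I_J$, with $|\beta|\le1$.

It remains to remove the factor $b$, which is an integer divided by a Gaussian integer, up to a unit. Put $n=2|\mathrm{Im}(x\bar x')|$, an integer with $1\le n\le2B^\nu=P$. For $y\in I_J$ the point $y'=ny/b=\pm i\,\bar x\bar x'y$ lies in $I_J$. So
$$nf(y)=f(ny)=f(by')=\mathrm{Re}(\beta y')=n\,\mathrm{Re}(\omega y),\qquad\omega=\beta/b,$$
and $|\omega|\le1/|b|=|x||x'|/n\le P$. This proves Proposition 5. $\square$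

## 6. Gluing rotated lattices, and the relation $a(u_*+\bar u_*)=1$

Proposition 5 leaves torsion of every order up to $P$, and Test 3 shows that small torsion is a real obstruction. We want to use $f(y)=af_{u_*}(y)+af_{\bar u_*}(y)$. If each of the three functions here is linear plus torsion, then comparing gives an equation in which $a$ multiplies frequencies as large as $P$. To conclude from (1) that the linear and the torsion parts match separately, the lattice must be finer than about $1/(aP^7)$, and $I_J$ is not shown to be that fine. So we first enlarge the lattice.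

**Proposition 7.** Suppose $f$ avoids $\alpha u_0^kU_1$ for all $\alpha\in\{1,u_*,\bar u_*\}$ and $0\le k\le K$. Then on $L=I_{J+K}$ we have $f=\mathrm{Re}(\omega\,\cdot)+\tau$ with $|\omega|\le P$ and $\tau\in\mathrm{Hom}(L,\mathbf T)$ of finite order $N\le P^2$, all of whose prime factors exceed $Y$.

We call $(\omega,\tau)$ the *data* of $f$; one choice is fixed for each $f$.

**Step 1: all rotated copies of $I_J$ carry the same frequency.** Let $g\in\{f,f_{u_*},f_{\bar u_*}\}$. For each $k\le K$ the homomorphism $y\mapsto g(u_0^ky)$ avoids $U_1$, so Proposition 5 applies to it. Substituting $u_0^{-k}y$ for $y$ and absorbing $u_0^{-k}$ into the frequency, we get $1\le n_k\le P$ and $|\omega_k|\le P$ with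
$$n_k\big(g(y)-\mathrm{Re}(\omega_ky)\big)=0\quad\text{on}\quad B_k:=u_0^kI_J=\pi^k\bar\pi^{-k-J}M .$$
For $k<K$ the intersection $A_k=B_k\cap B_{k+1}=\pi^{k+1}\bar\pi^{-k-J}M$ has index $p$ in both. Its generator has modulus $p^{(1-J)/2}/R_0$, so nonzero elements of $A_k^*$ have modulus at least $p^{(J-1)/2}$. On $A_k$ we have $n_kn_{k+1}\mathrm{Re}((\omega_k-\omega_{k+1})y)\in\mathbf Z$, and $n_kn_{k+1}|\omega_k-\omega_{k+1}|\le2P^3<p^{(J-1)/2}$ by (3). So $\omega_k=\omega_{k+1}$ by (1), and all $\omega_k$ equal one $\omega$.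

**Step 2: the order of the torsion on $L$.** Since $\pi^K$ and $\bar\pi^K$ are coprime, $\sum_kB_k=\bar\pi^{-J-K}M=L$: the exponent of $\bar\pi$ is smallest for $k=K$ and that of $\pi$ for $k=0$. Put $\tau=g-\mathrm{Re}(\omega\,\cdot)$ on $L$, and let $N_k\le P$ be the exact order of $\tau|_{B_k}$ (it divides $n_k$). If $o$ is the order of $\tau|_{A_k}$ then, as $pB_k,pB_{k+1}\subset A_k$,
$$o\mid N_k\mid po\qquad\text{and}\qquad o\mid N_{k+1}\mid po .$$
So the prime-to-$p$ part of $N_k$ does not depend on $k$. The order of $\tau$ on $L$ is the least common multiple of the $N_k$, that is, this common part times the largest $p$-part of an $N_k$, so it is at most $P^2$. Every prime power dividing this order divides some $N_k$, so it is at most $P$.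

**Step 3: multiplying by $a$.** Denote the result of Steps 1 and 2 for $f,f_{u_*},f_{\bar u_*}$ by $(\omega^0,\tau^0),(\omega^+,\tau^+),(\omega^-,\tau^-)$, with orders $N^0,N^+,N^-\le P^2$. As $a(u_*+\bar u_*)=1$, we have $f(y)=af_{u_*}(y)+af_{\bar u_*}(y)$. So on $L$
$$\mathrm{Re}\big((\omega^0-a\omega^+-a\omega^-)y\big)=a\tau^+(y)+a\tau^-(y)-\tau^0(y),$$
and the right side is killed by $N^0N^+N^-\le P^6$. Nonzero elements of $L^*$ have modulus at least $p^{(J+K)/2}$, and
$$P^6\,|\omega^0-a\omega^+-a\omega^-|\le P^6\cdot3aP<p^{(J+K)/2}$$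
by the choice of $K$. So (1) gives $\omega^0=a\omega^++a\omega^-$, and hence $\tau^0=a\tau^++a\tau^-$.

For a prime $r\le Y$ the $r$-part of $N^\pm$ is a power of $r$ that is at most $P$ (Step 2), hence it divides $a$. So the orders of $a\tau^\pm$, and therefore the order of $\tau^0$, have no prime factor $\le Y$. This applies also to $r=p$, since $p\le\Lambda\le Y$. Take $\omega=\omega^0$, $\tau=\tau^0$. $\square$

## 7. Carrying the data along products of $z/\bar z$

Proposition 7 describes $f$ on the lattice $L$. To catch $f$ we will use rational rotations $\gamma$ that are products of many factors $z/\bar z$ with small $z$, and such $\gamma$ need not lie in $L$. So we describe $f(\gamma)=f_\gamma(1)$ by comparing the data of $f_\gamma$ with those of $f$.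

Let $\mathcal O=\mathbf Z[i][1/r:\ r\le Y\text{ prime}]$. If $N$ has only prime factors $>Y$, then all $r\le Y$ are invertible modulo $N$ and $\mathcal O/N\mathcal O=\mathbf Z[i]/N$. So any $\chi\in\mathrm{Hom}(\mathbf Z[i]/N,\mathbf T)$ is also a homomorphism on $\mathcal O$. For example, if $5\le Y$ and $\gamma=\frac{3+4i}5$, then $\chi(\gamma)=\chi((3+4i)c)$ for any integer $c$ with $5c\equiv1\bmod N$.

**Proposition 8.** Let $\gamma=\gamma_l$, where $\gamma_0=1$, $\gamma_i=\gamma_{i-1}z_i/\bar z_i$, $z_i\in\mathbf Z[i]\setminus\{0\}$, $|z_i|^2\le Y$. Suppose each $f_{\gamma_i}$ $(0\le i\le l)$ satisfies the hypothesis of Proposition 7. Let $(\omega,\tau)$ be the data of $f$, $N$ the order of $\tau$, and $\chi=\tau|_{\mathbf Z[i]}$. Then $f(\gamma)=\mathrm{Re}(\omega\gamma)+\chi(\gamma)$.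

**Step 1: frequencies and torsion move separately.** Let $f_{\gamma_i}=\mathrm{Re}(\omega_i\,\cdot)+\tau_i$ on $L$ be the data, $\tau_i$ of order $N_i\le P^2$, with $(\omega_0,\tau_0)=(\omega,\tau)$. As $\gamma_i\bar z_iy=\gamma_{i-1}z_iy$, for $y\in L$ we have
$$\mathrm{Re}(\omega_i\bar z_iy)+\tau_i(\bar z_iy)=\mathrm{Re}(\omega_{i-1}z_iy)+\tau_{i-1}(z_iy).$$
Multiplying by $N_iN_{i-1}$ shows $N_iN_{i-1}(\omega_i\bar z_i-\omega_{i-1}z_i)\in L^*$. Its modulus is at most $2P^5Y^{1/2}<p^{(J+K)/2}$, so it is $0$. Hence $\omega_i=\omega_{i-1}z_i/\bar z_i$ and $\tau_i(\bar z_iy)=\tau_{i-1}(z_iy)$ for $y\in L$.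

**Step 2: every $\tau_i$ is killed by $N$.** All primes dividing $|z_i|^2$ are $\le Y$, so $\bar z_i$ is invertible modulo $N_iN_{i-1}$. With $\rho\bar z_i\equiv1\bmod N_iN_{i-1}$ we get $\tau_i(y)=\tau_i(\bar z_i\rho y)=\tau_{i-1}(z_i\rho y)$ for $y\in L$. Hence $N_{i-1}$ kills $\tau_i$, that is, $N_i\mid N_{i-1}$; inductively $N_0=N$ kills every $\tau_i$.

**Step 3: iterate.** By Step 2 the same identity holds with any $\rho_i$ satisfying $\rho_i\bar z_i\equiv1\bmod N$: $\tau_i(y)=\tau_{i-1}(z_i\rho_iy)$. As $1\in M\subset L$, iterating gives $\tau_l(1)=\tau_0(\prod_iz_i\rho_i)=\chi(\gamma)$, because $\gamma=\prod_iz_i/\bar z_i\equiv\prod_iz_i\rho_i$ in $\mathcal O/N\mathcal O$. Finally $f(\gamma)=f_{\gamma_l}(1)=\mathrm{Re}(\omega_l)+\tau_l(1)$ with $\omega_l=\omega\gamma$. $\square$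

## 8. Characters whose order has only large prime factors

**Proposition 9.** There is a finite set $\Gamma\subset S^1\cap\mathcal O$, $|\Gamma|\le\varepsilon^{-109574}$, each element being a product of at most $2t$ factors $z/\bar z$ with $z\in\mathbf Z[i]$, $0<|z|^2\le Y$, such that: for all $|\omega|\le P$, all $N\le P^2$ with all prime factors $>Y$, and all $\chi\in\mathrm{Hom}(\mathbf Z[i]/N,\mathbf T)$, there is $\gamma\in\Gamma$ with $\|\mathrm{Re}(\omega\gamma)+\chi(\gamma)\|\le\varepsilon$.

### 8.1. The annihilator of $\chi$, and the case of small $\omega$ with $\chi=0$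

Fix $(\omega,N,\chi)$. Let $q=\{x\in\mathbf Z[i]:\chi(x\mathbf Z[i])=0\}$, an ideal containing $N$. Let $q\cap\mathbf Z=n\mathbf Z$, so $n\mid N$ and $n\le P^2$. Let $m$ be the largest integer with $q\subset m\mathbf Z[i]$; as $n\in q$, $m\mid n$. All primes dividing $n$ exceed $Y$; in particular $n$ is odd. Then
$$|\mathbf Z[i]/q|=nm .\tag{9}$$
To see this, look at each prime $\ell\mid n$. If $\ell$ is inert and $q$ has local factor $\ell^c$ there, then $n,m$ both have $\ell$-part $\ell^c$ and the local index is $\ell^{2c}$. If $\ell=\lambda\bar\lambda$ is split and $q$ has local factor $\lambda^c\bar\lambda^d$, then the $\ell$-parts of $n,m$ are $\ell^{\max(c,d)},\ell^{\min(c,d)}$ and the local index is $\ell^{c+d}$. For example (ignoring the condition on $Y$), $q=(3+2i)$ has $n=13$, $m=1$ and index $13$, while $q=(13)$ has $n=m=13$ and index $169$.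

**Case A: $n=1$ and $|\omega|\le Y_1$.** Then $\chi=0$. Let $\Gamma_A=\{\frac{Z+ik}{Z-ik}:|k|\le Z\}$. These points have arguments $2\arctan(k/Z)$, running from $-\frac\pi2$ to $\frac\pi2$ with gaps at most $2/Z$. For some $\psi\in[-\frac\pi2,\frac\pi2]$ we have $\mathrm{Re}(\omega e^{i\psi})=0$. So some $\gamma\in\Gamma_A$ has $|\mathrm{Re}(\omega\gamma)|\le2Y_1/Z\le\varepsilon$. Here $|Z+ik|^2\le2Z^2\le Y$ by (6), so each $\gamma$ is one admissible factor.

**Case B: otherwise.** Then $n\max(1,|\omega|)>Y_1$: if $n>1$ then $n>Y\ge Y_1$, and if $n=1$ then $|\omega|>Y_1$.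

In Case B we use random products. Let $v=\prod_{i=1}^t\varpi_i/\bar\varpi_i$ with $\varpi_i$ i.i.d. uniform in $\mathcal Q_X$, and let $w,w_1,\dots,w_4$ be independent copies of $v$. All are units of $\mathcal O$ of absolute value $1$, since $X\le Y$. The goal is to show that $\mathrm{Re}(\omega vw)+\chi(vw)$ satisfies the hypothesis of Lemma 3.

### 8.2. The products do not concentrate

The first tool says that $v$ seldom lies in a small disc and a fixed residue class together. The bound is close to what a uniform distribution on a circle would give, namely (radius)/(modulus).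

**Lemma 10.** Let $d\ge1$ be an integer with all prime factors $>Y$, $\rho>0$, $d/\rho\le X^t$. Let $\mathcal E\subset\mathbf C$ be such that any two elements of $\mathcal E$ lying in the support of $v$ differ by an element of $d\mathcal O$ and are at distance $\le2\rho$. Then $\Pr(v\in\mathcal E)\le X(d/\rho)^{-0.95}$.

*Proof.* If $d/\rho\le1$ this is trivial. Otherwise let $t_0\ge0$ be the largest integer with $X^{t_0}<d/\rho$; then $t_0<t$. Condition on the $\varpi_i$ with $i>t_0$, and let $g=\prod_{i>t_0}\varpi_i/\bar\varpi_i$. Suppose $g\frac x{\bar x},g\frac{x'}{\bar x'}\in\mathcal E$ with $x,x'$ products of $t_0$ elements of $\mathcal Q_X$. Their difference is $2igk/(\bar x\bar x')$ with $k=\mathrm{Im}(x\bar x')\in\mathbf Z$. As $ig/(\bar x\bar x')$ is a unit of $\mathcal O$, $2k\in d\mathcal O$; since $d$ is odd and prime to all primes $\le Y$, this gives $d\mid k$. The distance condition gives $2|k|/(|x||x'|)\le2\rho$, so $|k|\le\rho|x||x'|\le\rho X^{t_0}<d$. So $k=0$ and $x/\bar x=x'/\bar x'$.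

Thus $x/\bar x$ is determined, and by (U) so is the multiset $\{\varpi_1,\dots,\varpi_{t_0}\}$. The conditional probability is therefore at most
$$t_0!\,|\mathcal Q_X|^{-t_0}\le\Big(\frac t{|\mathcal Q_X|}\Big)^{t_0}\le X^{-0.95t_0}\le X^{0.95}(d/\rho)^{-0.95},$$
where we used $t\le X^{0.04}$ from (6), $|\mathcal Q_X|\ge X^{0.99}$, and $X^{t_0+1}\ge d/\rho$. $\square$

**Lemma 11.** Let $w,w'\in\mathcal O$ have absolute value $1$ and let $x=w\pm w'$. For every split prime $\ell>Y$ the valuations of $x$ at the two primes above $\ell$ agree. Consequently $x\in q\mathcal O$ if and only if $x\in n\mathcal O$.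

*Proof.* $\mathcal O$ is closed under conjugation, so $w,w'$ are units of $\mathcal O$ with inverses $\bar w,\bar w'$. We have $\bar x=w^{-1}\pm w'^{-1}=\pm x/(ww')$, so $x$ and $\bar x$ differ by a unit of $\mathcal O$, and the valuation of $x$ at $\bar\lambda$, which is that of $\bar x$ at $\lambda$, equals that of $x$ at $\lambda$. Membership in $q\mathcal O$ is tested at the primes above the $\ell\mid n$. At a split $\ell$ with local factor $\lambda^c\bar\lambda^d$, having both valuations equal means the condition is that the common valuation is at least $\max(c,d)$, which is the condition for $n$. At an inert $\ell$ the two conditions coincide. $\square$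

We write $v_\ell(x)$ for the common valuation (and for the valuation at $\ell$ if $\ell$ is inert).

### 8.3. Additive quadruples on the circle

**Proposition 12.** In Case B, $|\mathbf E\,e(h(\mathrm{Re}(\omega vw)+\chi(vw)))|\le\delta_0$ for every $1\le h<H$.

The proof has two halves. First, a fourth moment: the function $F(\omega',\chi')=\mathbf E_w\,e(\mathrm{Re}(\omega'w)+\chi'(w))$ is small on average over frequencies, because approximate solutions of $w_1+w_2=w_3+w_4$ are rare. Second, since $F$ is controlled only on average, we use the factor $v$: it moves the given frequency $(\omega,\chi)$ to $(\omega v,\chi(v\,\cdot))$, and by Lemma 10 these are well spread.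

The reason why quadruples are rare is elementary. If $w_1+w_2=w_3+w_4$ on the unit circle, then $(w_1+w_2)(w_1-w_3)(w_1-w_4)=0$. Identity (13) below is the version with an error term. It is useful both for absolute values and for divisibility.

**Step 1: preparation.** Fix $1\le h<H$. All primes dividing $h$ are $\le Y$, so $h$ is invertible modulo $N$, and $h\chi$ has the same annihilator $q$ as $\chi$. Replace $(\omega,\chi)$ by $(h\omega,h\chi)$, and put $R=\max(1,|\omega|)$ for the new $\omega$. Now $|\omega|\le HP$, and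
$$Y_1<nR\le HP^3\le P^4 .\tag{10}$$
We must show $|\mathbf E\,e(\mathrm{Re}(\omega vw)+\chi(vw))|\le\delta_0$. Put $\delta=\delta_0/2$.

**Step 2: the fourth moment.** Let $\widehat q=\mathrm{Hom}(\mathbf Z[i]/q,\mathbf T)=\mathrm{Hom}(\mathcal O/q\mathcal O,\mathbf T)$, and define $F(\omega',\chi')$ as above for $\omega'\in\mathbf C$, $\chi'\in\widehat q$. Then $|F(\omega',\chi')-F(\omega'',\chi')|\le2\pi|\omega'-\omega''|$. With
$$\Delta=w_1+w_2-w_3-w_4$$
we have $|F|^4=\mathbf E\,e(\mathrm{Re}(\omega'\Delta)+\chi'(\Delta))$. For $|\omega'|\le2R$ we have $1\le e^{4\pi}e^{-\pi|\omega'|^2/R^2}$. Moreover $\int_{\mathbf C}e^{-\pi|\omega'|^2/R^2}e(\mathrm{Re}(\omega'\Delta))\,d\omega'=R^2e^{-\pi R^2|\Delta|^2}$, and $\sum_{\chi'\in\widehat q}e(\chi'(\Delta))=nm\,1_{\Delta\in q\mathcal O}$ by (9). Hence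
$$\mathcal I:=\sum_{\chi'\in\widehat q}\int_{|\omega'|\le2R}|F|^4\,d\omega'\le e^{4\pi}R^2nm\,\mathbf E\big[1_{\Delta\in q\mathcal O}\,e^{-\pi R^2|\Delta|^2}\big].\tag{11}$$
Let $T=(1+\log(nR))^{1/2}$ and $\eta=\min(1,T/R)$. Where $|\Delta|>T/R$ the exponential is at most $e^{-\pi T^2}$, and $R^2nm\,e^{-\pi T^2}\le(nR)^{2-\pi}\le1$ as $m\le n$. So
$$\mathcal I\le e^{4\pi}\big(R^2nm\Pr(\mathcal A)+1\big),\qquad\mathcal A=\{\Delta\in q\mathcal O,\ |\Delta|\le T/R\}.\tag{12}$$

**Step 3: counting near-quadruples.** Here $\mathrm{div}(m)$ is the number of divisors of $m$.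

**Lemma 13.** $\Pr(\mathcal A)\le192\,X^3\,\mathrm{div}(m)^3(3+2\log\frac1\eta)^3(mn)^{-0.95}\eta^{1.9}$.

*Proof.* *The identity.* Let $S=w_1+w_2$ and $S'=w_3+w_4=S-\Delta$. Directly,
$$(w_1-w_3)(w_1-w_4)=w_1^2-w_1S'+w_3w_4=w_3w_4-w_1w_2+w_1\Delta .$$
Since $|w_i|=1$, $S=w_1w_2\bar S$ and $S'=w_3w_4\bar S'$. So
$$S\,w_3w_4=w_1w_2w_3w_4(\bar S'+\bar\Delta)=w_1w_2(S'+w_3w_4\bar\Delta)=w_1w_2(S-\Delta+w_3w_4\bar\Delta).$$
Hence
$$S(w_1-w_3)(w_1-w_4)=w_1w_2(w_3w_4\bar\Delta-\Delta)+S\,w_1\Delta .\tag{13}$$

*Divisibility.* On $\mathcal A$, $\Delta\in q\mathcal O\subset m\mathcal O$, so $\bar\Delta\in m\mathcal O$, and the left side of (13) lies in $m\mathcal O$. Let $d_1,d_2,d_3$ be the largest divisors of $m$ with $w_1+w_2\in d_1\mathcal O$, $w_1-w_3\in d_2\mathcal O$, $w_1-w_4\in d_3\mathcal O$. By Lemma 11, $v_\ell(d_1)=\min(v_\ell(m),v_\ell(w_1+w_2))$, and likewise for $d_2,d_3$; so (13) gives $m\mid d_1d_2d_3$. As $w_3-w_2=w_1-w_4-\Delta$, also $w_3-w_2\in d_3\mathcal O$.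

*Sizes.* Let $\rho_1=|w_1+w_2|$, $\rho_2=|w_1-w_3|$, $\rho_3=|w_3-w_2|$. All are $\le2$, and $\rho_1+\rho_2+\rho_3\ge|w_1+w_2|+|w_1-w_2|\ge|2w_1|=2$, so $\max\rho_i\ge\frac23$. We now choose dyadic upper bounds $\sigma_i\ge\rho_i$. Let $\kappa_0=\lceil\log_2(2/\eta)\rceil$.

* If $\eta<1$, then $|\Delta|\le\eta$ on $\mathcal A$, and (13) gives $\rho_1\rho_2|w_1-w_4|\le4\eta$. Since $\rho_3\le|w_1-w_4|+\eta$, $\rho_1\rho_2\rho_3\le8\eta$. Let $\sigma_i$ be the least element $\ge\rho_i$ of $\{2^{1-j}:0\le j\le\kappa_0\}$. The least element of this set lies in $(\eta/2,\eta]$. If all $\sigma_i\le2\rho_i$ then $\sigma_1\sigma_2\sigma_3\le64\eta$. Otherwise some $\sigma_i>2\rho_i$; then $\sigma_i/2$ is not in the set, so $\sigma_i$ is its least element, $\sigma_i\le\eta$ and $\sigma_1\sigma_2\sigma_3\le4\eta$.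
* If $\eta=1$, put all $\sigma_i=2$; again $\sigma_1\sigma_2\sigma_3=8\le64\eta$.

In all cases $\max\sigma_i\ge\frac23$ and all $\sigma_i>\eta/2$. There are at most $(\kappa_0+1)^3\le(3+2\log\frac1\eta)^3$ triples $(\sigma_i)$ and at most $\mathrm{div}(m)^3$ triples $(d_i)$.

*Residue classes for $w_2$ and $w_3$.* Fix $(d_i)$ and $(\sigma_i)$ and condition on $w_1$. Let $g=\gcd(d_2,d_3)$. Then $w_1-w_2=(w_1-w_3)+(w_3-w_2)\in g\mathcal O$. A prime $\ell\mid\gcd(d_1,g)$ would give $2w_1=(w_1+w_2)+(w_1-w_2)\in\ell\mathcal O$, which is impossible because $2w_1$ is a unit of $\mathcal O$ and $\ell>Y$. So $\gcd(d_1,g)=1$ (or the event is empty), and $w_2$ lies in a fixed class modulo $d_1g\mathcal O$, where $d_1g\mid m$. Given $w_2$ too, $w_3$ is congruent to $w_1$ modulo $d_2$ and to $w_2$ modulo $d_3$, so it lies in a fixed class modulo $\mathrm{lcm}(d_2,d_3)=d_2d_3/g$, a divisor of $m$.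

*Discs for $w_2$ and $w_3$.* Moreover $w_2$ lies in a disc of radius $\rho$ fixed by $w_1$, and $w_3$ in a disc of radius $\rho''$ fixed by $w_1,w_2$, where:

* if $\sigma_1$ is maximal: $\rho=\sigma_2+\sigma_3$ (about $w_1$), $\rho''=\min(\sigma_2,\sigma_3)$ (about $w_1$ or $w_2$), so $\rho\rho''\le2\sigma_2\sigma_3$;
* otherwise, if $\sigma_2$ is maximal: $\rho=\sigma_1$ (about $-w_1$), $\rho''=\sigma_3$ (about $w_2$);
* otherwise, $\sigma_3$ is maximal: $\rho=\sigma_1$ (about $-w_1$), $\rho''=\sigma_2$ (about $w_1$).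

Since $\max\sigma_i\ge\frac23$, $\rho\rho''\le3\sigma_1\sigma_2\sigma_3\le192\eta$. By Lemma 10 twice, the probability of the conditions on $(w_2,w_3)$ is at most
$$X\Big(\frac{d_1g}\rho\Big)^{-0.95}\cdot X\Big(\frac{d_2d_3/g}{\rho''}\Big)^{-0.95}=X^2\Big(\frac{d_1d_2d_3}{\rho\rho''}\Big)^{-0.95}\le X^2\Big(\frac m{192\eta}\Big)^{-0.95}.$$

*The last variable.* Given $w_1,w_2,w_3$, any two admissible $w_4$ differ by an element of $q\mathcal O$, hence of $n\mathcal O$ by Lemma 11, and are at distance $\le2\min(1,T/R)=2\eta$. So Lemma 10 (with $d=n$, $\rho=\eta$) gives a further factor $X(n/\eta)^{-0.95}$.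

In all these applications $d/\rho\le2P^2/\eta\le2P^2R\le2HP^3\le P^5\le X^t$, using $\eta\ge1/R$. Multiplying the factors gives at most $192\,X^3(mn)^{-0.95}\eta^{1.9}$. Summing over the triples $(d_i)$ and $(\sigma_i)$ gives the lemma. $\square$

**Step 4: the size of $\mathcal I$.** All prime factors of $m$ exceed $Y$, so $\mathrm{div}(m)\le2^{\log m/\log Y}\le m^{0.01}$. Also $\eta\le T/R$, $T^2\le1+4\Lambda$ by (10), $\log\frac1\eta\le\log R\le2\Lambda$, and $m\le n$. Hence
$$R^2nm\Pr(\mathcal A)\le192X^3(3+4\Lambda)^3\,m^{0.03}(mn)^{0.05}R^{0.1}T^{1.9}\le192X^3(3+4\Lambda)^3(1+4\Lambda)\,R^{0.1}n^{0.13},$$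
and by (12) and $X\ge\Lambda^{26}$,
$$\mathcal I\le X^4(nR)^{0.13}.\tag{14}$$

**Step 5: spreading the frequency with $v$.** For $v$ in the support put $\chi_v(\alpha)=\chi(v\alpha)$. This lies in $\widehat q$, since $vq\mathcal O=q\mathcal O$ and $\chi$ vanishes on $q\mathcal O$. We have $\chi_v=\chi_{v'}$ iff $\chi$ vanishes on $(v-v')\mathcal O$, iff $v-v'\in q\mathcal O$, iff $v-v'\in n\mathcal O$ (Lemma 11). By definition $\mathbf E\,e(\mathrm{Re}(\omega vw)+\chi(vw))=\mathbf E_vF(\omega v,\chi_v)$.

Let $\mathcal V=\{v:|F(\omega v,\chi_v)|>\delta\}$ and $\rho_0=\delta/(4\pi)$. Let $\mathcal V_0\subset\mathcal V$ be maximal such that distinct $v,v'\in\mathcal V_0$ satisfy $\chi_v\ne\chi_{v'}$ or $|\omega||v-v'|\ge2\rho_0$. The open discs of radius $\rho_0$ about $(\omega v,\chi_v)$, $v\in\mathcal V_0$, in $\mathbf C\times\widehat q$ are disjoint and lie in $|\omega'|\le2R$. On them $|F|\ge\delta-2\pi\rho_0=\delta/2$. So $|\mathcal V_0|\,\pi\rho_0^2(\delta/2)^4\le\mathcal I$, and by (14)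
$$|\mathcal V_0|\le256\pi\,\delta^{-6}\mathcal I\le10^3\delta^{-6}X^4(nR)^{0.13}.$$
By maximality each $v\in\mathcal V$ has some $v_0\in\mathcal V_0$ with $v-v_0\in n\mathcal O$ and $|\omega||v-v_0|<2\rho_0<1$. Then $|v-v_0|\le2/R$: if $R=|\omega|$ this is clear, and if $R=1$ it holds because $|v|=|v_0|=1$. For each $v_0$, Lemma 10 with $d=n$ and $\rho=2/R$ applies, since $d/\rho=nR/2\le P^4\le X^t$. Hence
$$\Pr(v\in\mathcal V)\le|\mathcal V_0|\cdot2X(nR)^{-0.95}\le2\cdot10^3\delta^{-6}X^5(nR)^{-0.82}\le2\cdot10^3\delta^{-6}X^{5-5.74}\le\delta,$$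
since $nR>Y_1=X^7$, and $X\ge\Lambda^{26}\ge\varepsilon^{-15600}$ while $\delta^{-1}=8H\le24\varepsilon^{-2}$. Therefore
$$|\mathbf E\,e(\mathrm{Re}(\omega vw)+\chi(vw))|\le\mathbf E_v|F(\omega v,\chi_v)|\le\Pr(v\in\mathcal V)+\delta\le2\delta=\delta_0 .$$
This proves Proposition 12. $\square$

### 8.4. The set $\Gamma$

**Proof of Proposition 9.** Return to the original $(\omega,N,\chi)$ in Case B. Proposition 12 and Lemma 3 give $\Pr(\|\mathrm{Re}(\omega vw)+\chi(vw)\|\le\frac\varepsilon2)\ge\frac1{4H}$. Apply Lemma 4 to the law $\mu$ of $vw$, with $\kappa=\frac1{4H}$, $A=\{|\omega|\le P\}$, which has an $\frac\varepsilon4$-net of at most $(20P/\varepsilon)^2$ points, and $\mathcal T$ the set of functions $\gamma\mapsto\chi(\gamma)$ over all pairs $(N,\chi)$. There are at most $P^6$ pairs, because $N\le P^2$ and there are $N^2$ characters for each $N$. We may take $l=\lceil40H\Lambda\rceil$, because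
$$P^6(20P/\varepsilon)^2e^{-l/(4H)}\le P^6(20P/\varepsilon)^2e^{-10\Lambda}=400\,\varepsilon^{-2}P^{-2}<1 .$$
The resulting set $\Gamma_B$ contains, for every Case B triple, some $\gamma$ with $\|\mathrm{Re}(\omega\gamma)+\chi(\gamma)\|\le\varepsilon$. Its elements are products of $2t$ factors $\varpi/\bar\varpi$ with $|\varpi|^2\le X\le Y$. Put $\Gamma=\Gamma_A\cup\Gamma_B$. Then $|\Gamma|\le2Z+1+41H\Lambda$. Since $X\le2\Lambda^{26}\le\varepsilon^{-15653}$, we have $Z\le3X^7/\varepsilon\le\varepsilon^{-109573}$, so $|\Gamma|\le\varepsilon^{-109574}$. $\square$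

## 9. The set $\mathcal U$ and its size

**Proof of Theorem 1.** For each $\gamma\in\Gamma$ fix a factorization as in Proposition 9, and let $\mathcal S$ be the set of all partial products (including $1$ and $\gamma$), so $|\mathcal S|\le(2t+1)|\Gamma|$. Put
$$\mathcal U=\Gamma\cup\{\sigma\alpha u_0^ku:\ \sigma\in\mathcal S,\ \alpha\in\{1,u_*,\bar u_*\},\ 0\le k\le K,\ u\in U_1\}\subset S^1 .$$

**Step 1: $\mathcal U$ catches every homomorphism.** Suppose a homomorphism $f:\mathbf C\to\mathbf T$ avoids $\mathcal U$. For every $\sigma\in\mathcal S$ the homomorphism $f_\sigma$ avoids all the sets $\alpha u_0^kU_1$, so it satisfies the hypothesis of Proposition 7. Let $(\omega,\tau)$ be the data of $f$, let $N\le P^2$ be the order of $\tau$ (all its prime factors exceed $Y$), and let $\chi=\tau|_{\mathbf Z[i]}\in\mathrm{Hom}(\mathbf Z[i]/N,\mathbf T)$. Since all partial products of each $\gamma\in\Gamma$ lie in $\mathcal S$, Proposition 8 gives $f(\gamma)=\mathrm{Re}(\omega\gamma)+\chi(\gamma)$ for all $\gamma\in\Gamma$. As $|\omega|\le P$,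 Proposition 9 gives some $\gamma\in\Gamma\subset\mathcal U$ with $\|f(\gamma)\|\le\varepsilon$. This contradicts the assumption that $f$ avoids $\mathcal U$.

**Step 2: the size of $\mathcal U$.** We have $Y=X^{20}\le\varepsilon^{-313060}$ and $\log a\le Y\Lambda$. By minimality of $K$, $p^{(K-1)/2}\le3aYP^7$, so
$$K\le1+\frac2{\log p}\log(3aYP^7)\le3Y\Lambda\le\varepsilon^{-313663}.$$
The huge integer $a$ enters only through $\log a$. Also $t\le\Lambda\le\varepsilon^{-602}$, $|U_1|\le\varepsilon^{-2412}$ and $|\Gamma|\le\varepsilon^{-109574}$. The four exponents $602$, $313663$, $109574$, $2412$ add up to $426251$, so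
$$|\mathcal U|\le|\Gamma|+3(2t+1)(K+1)|\Gamma||U_1|\le\varepsilon^{-430000}\le\varepsilon^{-5\cdot10^5}$$
for all sufficiently small $\varepsilon$. $\blacksquare$
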